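# Packing disjoint stars, and graphs in which every four vertices have a common neighbor

## 1. Two copies of $K_5$

Take two disjoint copies of $K_5$ and look for three vertex-disjoint paths on three vertices. There are ten vertices and the paths need only nine. Every vertex has degree $4$, so there is no shortage of edges. Still it cannot be done: each path is connected, so it lies inside one copy, and a copy with five vertices has no room for two disjoint paths on three vertices. Two paths are the maximum, and each $K_5$ loses two vertices. If we enlarge one copy, so that the graph is $K_5\cup K_6$, the obstruction is gone: $K_6$ holds two paths, and we get three.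

A path on three vertices is the star $K_{1,2}$. Let us repeat the example with larger stars. All graphs are finite, simple and undirected; $\delta(G)$ and $\Delta(G)$ are the minimum and maximum degree, and the order of $G$ is $|V(G)|$. The star $K_{1,t}$ has one center and $t$ leaves. We call a copy of $K_{1,t}$ in $G$ (a subgraph, not necessarily induced) a *$t$-star*; it occupies $t+1$ vertices. A clique on $m$ vertices contains exactly $\lfloor m/(t+1)\rfloor$ disjoint $t$-stars, so the most wasteful clique sizes are those of the form $q(t+1)+t$: such a clique holds $q$ disjoint $t$-stars and loses $t$ vertices.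

Take $t$ disjoint copies of $K_{q(t+1)+t}$, with $q\ge1$. They hold $qt$ disjoint $t$-stars in all. Put $k=qt+1$, so that the graph just fails to contain $k$ disjoint $t$-stars. Its order is
$$t\big(q(t+1)+t\big)=(t+1)\,qt+t^2=(t+1)(k-1)+t^2=(t+1)k+t^2-t-1,$$
and its minimum degree is $q(t+1)+t-1=k+t-1+(q-1)\ge k+t-1$. For $t=2$, $q=1$ this is the example above: $k=3$, order $10$, degree $4$. For $t=3$, $q=1$ we get three copies of $K_7$: order $21$, degree $6$, and no four disjoint $3$-stars, although these would need only $16$ vertices.

Why record the minimum degree as $k+t-1$? Because below that value, no order is large enough. Join a clique $K_{k-1}$ completely to a disjoint union of at least two copies of $K_t$. A vertex of a $K_t$ has degree $(t-1)+(k-1)=k+t-2$, and the other vertices have larger degree. Every $t$-star has $t+1$ vertices and is connected, so it must use a vertex of the $K_{k-1}$; hence there are at most $k-1$ disjoint $t$-stars, however many copies of $K_t$ we take.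

So assume $\delta(G)\ge k+t-1$ and ask how many vertices force $k$ disjoint $t$-stars. The clique example shows that $(t+1)k+t^2-t-1$ vertices do not suffice in general. Does one more vertex suffice?

## 2. Ota's conjecture, and what will be proved

**Conjecture (Ota).** Let $k,t$ be integers with $k\ge2$, $t\ge2$. Let $G$ be a graph of order at least $(t+1)k+t^2-t$ with $\delta(G)\ge k+t-1$. Then $G$ contains $k$ vertex-disjoint copies of $K_{1,t}$.

The problem is taken from "Disjoint Stars and Forbidden Subgraphs". The following may be quoted. The conjecture holds for $t=2$ (Ota) and for $t=3$ (Egawa and Ota). For $t\ge4$ and $k\ge2$, every graph of order at least $(t+1)k+2t^2-4t+2$ with $\delta(G)\ge k+t-1$ contains $k$ vertex-disjoint copies of $K_{1,t}$.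

We shall show that the conjecture is false.

**Theorem 1.** For $t=170$, $k=342$ there is a graph $G$ of order exactly $(t+1)k+t^2-t=87212$ with $\delta(G)\ge k+t-1=511$ that does not contain $k$ vertex-disjoint $t$-stars.

**Theorem 2.** Let $t\ge10080$ and $k=2(t+1)$. There is a graph of order $(t+1)k+t^2-t+\lfloor t/90\rfloor$ and minimum degree at least $k+t-1$ without $k$ disjoint $t$-stars.

**Theorem 3.** Let $q\ge2$, $0\le a\le q-2$, $r=2q-a$, $s=q-a-1$, and let $\varepsilon\ge0$ satisfy $(s+\varepsilon)^r>\varepsilon(r+\varepsilon)^{r-1}$ (so $\varepsilon=0$ is allowed). Then for all $t\ge t_0(q,a,\varepsilon)$, with $k=q(t+1)-a$, there is a graph of order $(t+1)k+t^2-t+\lfloor\varepsilon t\rfloor$ and minimum degree at least $k+t-1$ without $k$ disjoint $t$-stars. For $q=2$, $a=0$ one may take $\varepsilon=1/61$.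

Here $q$ and $a$ are integers. With $\varepsilon=0$ the hypothesis reads $s^r>0$, which holds because $s\ge1$.

**Proposition 4.** Let $t\ge2$. Every graph with $\delta\ge t+1$ and order greater than $t+2+\frac{t^2-1}{3}$ contains two disjoint $t$-stars. The bound is attained for $t=5$.

Proposition 4 says in particular that the conjecture is true for $k=2$, with room to spare. We begin there.

## 3. Two disjoint stars

*Proof of Proposition 4.* Let $\delta(G)\ge t+1$, let $n$ be the order of $G$, and suppose that $G$ has no two disjoint $t$-stars. We must bound $n$. As usual, $N(x)$ is the neighborhood of $x$, $N[x]=N(x)\cup\{x\}$, and $d(x)=|N(x)|$.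

**Step 1.** *The purpose of this step is to turn the absence of two disjoint stars into an inequality about every pair of vertices.* We claim that
$$\big|(N(x)\cup N(y))\setminus\{x,y\}\big|\le 2t-1\qquad\text{for all }x\ne y. \tag{1}$$
Put $X=N(x)\setminus\{y\}$ and $Y=N(y)\setminus\{x\}$. Each has at least $t$ elements, since all degrees are at least $t+1$. The set in (1) is $X\cup Y$. Suppose $|X\cup Y|\ge2t$; we find disjoint $t$-subsets $X'\subseteq X$ and $Y'\subseteq Y$. If $|X\setminus Y|\ge t$, take $X'$ inside $X\setminus Y$ and any $t$-subset $Y'$ of $Y$. Otherwise let $X'$ consist of all of $X\setminus Y$ together with $t-|X\setminus Y|$ elements of $X\cap Y$; this is possible because $|X|\ge t$. Since $X'\supseteq X\setminus Y$, we have $Y\setminus X'=(X\cup Y)\setminus X'$, which has at least $2t-t=t$ elements, and $Y'$ can be chosen there. (This is a tiny case of Hall's theorem.) Now $x$ with leaves $X'$ and $y$ with leaves $Y'$ are two disjoint $t$-stars, a contradiction.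

**Step 2.** *The purpose of this step is to look at the whole graph from one vertex.* Fix a vertex $x$ and write $d(x)=t+j$, so $j\ge1$.

Let $w\notin N[x]$. Then neither of $x,w$ lies in $N(x)\cup N(w)$, so (1) says $|N(x)\cup N(w)|\le2t-1$. Hence
$$|N(w)\cap N(x)|\ge d(w)+d(x)-(2t-1)\ge(t+1)+(t+j)-(2t-1)=j+2 .$$

Let $z\in N(x)$. The set in (1) for the pair $x,z$ contains the disjoint sets $N(x)\setminus\{z\}$, of size $t+j-1$, and $N(z)\setminus N[x]$. So $(t+j-1)+|N(z)\setminus N[x]|\le2t-1$, that is,
$$|N(z)\setminus N[x]|\le t-j .$$
Since $N(x)$ is not empty, this also gives $j\le t$.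

**Step 3.** *The purpose of this step is to count the edges between $N(x)$ and $V(G)\setminus N[x]$ in two ways.* There are $n-1-t-j$ vertices outside $N[x]$, each sending at least $j+2$ edges into $N(x)$; there are $t+j$ vertices in $N(x)$, each sending at most $t-j$ edges out. So
$$(n-1-t-j)(j+2)\le(t+j)(t-j)=t^2-j^2 .$$
Since
$$j+\frac{t^2-j^2}{j+2}=\frac{t^2+2j}{j+2}=2+\frac{t^2-4}{j+2},$$
we obtain, using $t\ge2$ and $j\ge1$,
$$n\le t+3+\frac{t^2-4}{j+2}\le t+3+\frac{t^2-4}{3}=t+2+\frac{t^2-1}{3}.$$

**Step 4.** *The purpose of this step is to exhibit equality for $t=5$.* Let the vertices be the $15$ two-element subsets of $\{1,\dots,6\}$, two of them adjacent when they are disjoint. This is the collinearity graph of the generalized quadrangle $GQ(2,2)$: its points are the $15$ pairs, its lines are the partitions of $\{1,\dots,6\}$ into three pairs, and for a pair $\{i,j\}$ not on a given line, $i$ and $j$ lie in two different pairs of the line, so exactly one pair of the line is disjoint from $\{i,j\}$.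

Each vertex has $\binom42=6=t+1$ neighbors, and the order is $15=7+\frac{24}{3}$, which is the bound for $t=5$. Adjacent vertices such as $12$ and $34$ have exactly one common neighbor, $56$. Nonadjacent distinct vertices such as $12$ and $13$ have three, namely $45$, $46$, $56$. (So the graph is strongly regular with parameters $(15,6,1,3)$.) The set in (1) therefore has $5+5-1=9$ elements when $x,y$ are adjacent, and $6+6-3=9$ when they are not. Two disjoint copies of $K_{1,5}$ with centers $x,y$ would need ten leaves in that set. So they do not exist. $\qquad\blacksquare$

For $k=2$ the conjecture speaks about orders at least $2(t+1)+t^2-t=t^2+t+2$, and $t+2+\frac{t^2-1}{3}<t^2+t+2$. So the conjecture holds for $k=2$. A counterexample must have larger $k$.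

## 4. Lost vertices in unions of cliques

For a graph $F$ let $\nu(F)$ be the largest number of disjoint $t$-stars in $F$, and let
$$\ell(F)=|V(F)|-(t+1)\,\nu(F)$$
be the number of vertices lost by an optimal packing. A $t$-star is connected, so both $\nu$ and $\ell$ add up over components. For example, with $t=2$ we have $\nu(K_5)=1$ and $\ell(K_5)=2$.

If $G$ violates the conjecture, then $\nu(G)\le k-1$ and the order is at least $(t+1)k+t^2-t$, so
$$\ell(G)\ge(t+1)k+t^2-t-(t+1)(k-1)=t^2+1. \tag{2}$$
Conversely, a graph with $\nu(G)=k-1$, $\delta(G)\ge k+t-1$ and $\ell(G)\ge t^2+1$ violates it. The cliques of Section 1 lose $t^2$ vertices: one too few.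

The first thing to try is a cleverer union of cliques, perhaps of different sizes, or simply more of them. This never works, and it is useful to see why. Let $G$ be a disjoint union of $m$ cliques of sizes $n_i=q_i(t+1)+\rho_i$ with $0\le\rho_i\le t$, where $n_i\ge k+t$ because of the degree condition. Clique number $i$ loses $\rho_i\le t$ vertices. If $G$ violated the conjecture, (2) would give $mt\ge t^2+1$, so $m\ge t+1$. But the degree condition gives
$$q_i=\frac{n_i-\rho_i}{t+1}\ge\frac{k+t-t}{t+1}=\frac{k}{t+1},$$
so $t+1$ or more cliques already hold $\sum q_i\ge k$ disjoint $t$-stars. At most $t$ cliques are affordable, and a clique never loses more than $t$ vertices. This is the exact place where cliques stop: we would need one component that loses at least $t+1$ vertices.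

## 5. A component that cannot be dominated by the centers

Keep $t-1$ cliques $K_{q(t+1)+t}$, losing $t$ vertices each, and look for one further component $F$ with a greater loss. The parameters of $F$ are then forced. The cliques have degree $q(t+1)+t-1$, which must be at least $k+t-1$; so $k\le q(t+1)$, and we write $k=q(t+1)-a$ with $a\ge0$. The cliques hold $(t-1)q$ disjoint stars, so $F$ may hold at most
$$k-1-(t-1)q=2q-a-1=r-1,\qquad r:=2q-a .$$
For the total loss to reach $t^2+1$ when $F$ holds exactly $r-1$ stars, $F$ must lose $t^2+1-t(t-1)=t+1$ vertices, so it must have order $r(t+1)$, or $r(t+1)+e$ with $e\ge0$ if we want a loss that is larger by $e$.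

So we want a graph $F$ on $r(t+1)+e$ vertices, of minimum degree at least $k+t-1$, without $r$ disjoint $t$-stars. For such a dense graph, what could prevent them? Here is the idea. If $r$ disjoint $t$-stars do exist, they cover all but $e$ vertices of $F$. Every covered vertex is a center or is adjacent to one. So their $r$ centers dominate all but at most $e$ vertices. A graph can be dense and yet have no $r$ vertices that dominate this well. In the complement $H=\overline F$, a vertex undominated by a set $S$ is a common neighbor of $S$, and this is how we state the condition.

**Lemma 5.** Let $t\ge2$, $q\ge2$, $0\le a\le q-2$, $e\ge0$ be integers. Put $k=q(t+1)-a$, $r=2q-a$, $N=r(t+1)+e$. Let $H$ be a graph on $N$ vertices such that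

* (i) $\Delta(H)\le D:=N-k-t$;
* (ii) every set of $r$ vertices of $H$ has at least $e+1$ common neighbors in $H$.

Then the disjoint union $G=(t-1)K_{q(t+1)+t}\,\cup\,\overline H$ has order $(t+1)k+t^2-t+e$ and $\delta(G)\ge k+t-1$, and $G$ does not contain $k$ disjoint $t$-stars.

*Proof.*

**Step 1.** *The purpose of this step is to check the order.* We have
$$(t-1)\big(q(t+1)+t\big)+(2q-a)(t+1)+e=(t+1)\big[q(t-1)+2q-a\big]+t^2-t+e,$$
and $q(t-1)+2q-a=q(t+1)-a=k$.

**Step 2.** *The purpose of this step is to check the degrees.* A clique vertex has degree $q(t+1)+t-1\ge k+t-1$. In $\overline H$ a vertex $v$ has degree $N-1-d_H(v)\ge N-1-D=k+t-1$, by (i).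

**Step 3.** *The purpose of this step is to show that $\overline H$ contains at most $r-1$ disjoint $t$-stars.* Suppose it contained $r$ of them, and let $S$ be the set of their $r$ centers. By (ii), at least $e+1$ vertices $w$ are $H$-adjacent to every vertex of $S$. Such a $w$ is not in $S$, because a vertex is not adjacent to itself; so $w$ is not a center. And $w$ is $\overline H$-adjacent to no vertex of $S$, so it is not a leaf either. Thus the stars cover at most $N-(e+1)=r(t+1)-1$ vertices. But $r$ disjoint $t$-stars cover $r(t+1)$ vertices, a contradiction.

**Step 4.** *The purpose of this step is to add up the components.* Every $t$-star of $G$ lies in one component of $G$, hence in one of the cliques or in $\overline H$. Since $q(t+1)+t<(q+1)(t+1)$, each clique holds at most $q$ disjoint $t$-stars. With Step 3, $G$ has at most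
$$(t-1)q+(r-1)=(t-1)q+2q-a-1=q(t+1)-a-1=k-1$$
disjoint $t$-stars. $\qquad\blacksquare$

The two conditions on $H$ pull against each other: (i) asks for few edges and (ii) for many. Let us see how much room there is. Put $s=q-a-1$. Then
$$D=N-k-t=(q-a)(t+1)+a-t+e=s(t+1)+1+a+e. \tag{3}$$
If $a=q-1$ were allowed, then $s=0$, and for $e=0$ we would have $D=q$ and $r=q+1$. But (ii) would produce a vertex adjacent to all vertices of some $r$-set, hence of degree at least $q+1>D$. So for $e=0$ we need $s\ge1$, which is the condition $a\le q-2$.

The smallest admissible case is $q=2$, $a=0$. Then $k=2(t+1)$, $r=4$, and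
$$N=4(t+1)+e,\qquad D=t+2+e. \tag{4}$$
For $e=0$ we want a graph in which every four vertices have a common neighbor, although all degrees are at most about a quarter of the order. Such a graph cannot be small. Each $4$-set needs a common neighbor, and a vertex $v$ is a common neighbor of $\binom{d(v)}4\le\binom D4$ four-sets; so $\binom N4\le N\binom D4$, that is,
$$(4t+3)(4t+2)(4t+1)\le(t+2)(t+1)t(t-1).$$
The left side equals $(4t+2)(16t^2+16t+3)>32(2t+1)(t^2+t)$. The right side equals $(t^2+t)(t^2+t-2)<(t^2+t)^2$. Hence $t^2+t>64t+32$, which forces $t\ge64$. With these parameters a counterexample from Lemma 5 is necessarily somewhat large. The task is to build one.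

## 6. Orthogonality in $\mathbb F_4^5$

Where do graphs come from in which any four vertices have a common neighbor? From linear algebra: four homogeneous linear equations in five unknowns have a nonzero solution. If vertices are vectors and adjacency means orthogonality, four vertices always have a vector orthogonal to all of them. The density is set by the field: about one vector in $f$ is orthogonal to a given one over a field with $f$ elements. We want density a quarter, so we use $\mathbb F_4$.

There is one trap, visible in a smaller model. Take $\mathbb F_2^3$ with $x\cdot y=x_1y_1+x_2y_2+x_3y_3$. It has seven nonzero vectors, each orthogonal to three of them, and any two have a nonzero vector orthogonal to both. Let distinct vectors be adjacent when orthogonal, and consider $P_1=(1,1,0)$ and $P_2=(0,0,1)$. A vector orthogonal to both satisfies $x_1=x_2$ and $x_3=0$, so the only candidate is $(1,1,0)=P_1$ itself. Indeed $P_1\cdot P_1=1+1=0$. But a vertex is not its own neighbor, so $P_1$ and $P_2$ have no common neighbor in this graph.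

The remedy is to use two copies of each vector, with distinct copies adjacent whenever the underlying vectors are orthogonal. The second copy of $P_1$ is then adjacent to the first copy of $P_1$ and to $P_2$. What if the given pair consists of both copies of $P_1$? Then only one equation is imposed, the solution space has dimension $2$, and it contains another nonzero vector, for example $(0,0,1)$, whose copies serve. This is the whole argument for Lemma 6 below.

**Definition (orthogonality of points).** Let $\mathbb F_4$ be the field with four elements, and let $x\cdot y=\sum_{i=1}^5x_iy_i$ on $\mathbb F_4^5$, a nondegenerate symmetric bilinear form. Let $\mathcal P$ be the set of one-dimensional subspaces of $\mathbb F_4^5$, called *points* (these are the points of $PG(4,4)$). Points $P,Q$ are *orthogonal*, written $P\perp Q$, if $x\cdot y=0$ for spanning vectors $x$ of $P$ and $y$ of $Q$.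

Scaling $x$ or $y$ does not change whether $x\cdot y=0$, so this is well defined, and it is symmetric. A point can be orthogonal to itself: $\mathbb F_4$ has characteristic $2$, so the point spanned by $(1,1,0,0,0)$ is. A subspace of dimension $d$ has $4^d-1$ nonzero vectors, three in each point, so it contains $\frac{4^d-1}3$ points. Hence
$$|\mathcal P|=\frac{4^5-1}{3}=341,$$
and a given point $P$, whose orthogonal space is the kernel of a nonzero linear functional and so has dimension $4$, is orthogonal to exactly $\frac{4^4-1}{3}=85$ points (possibly including itself). The ratio $85/341$ is just below $1/4$, because $4\cdot85=340$. Over $\mathbb F_3$ the corresponding ratio would be $\frac{80}{2}\big/\frac{242}{2}=40/121>1/4$, too dense for (4) when $e=0$ and $t$ is large.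

**Definition (the graph $H_w$).** Let $w_P$ $(P\in\mathcal P)$ be positive integers. The graph $H_w$ has vertex set $\{(P,i):P\in\mathcal P,\ 1\le i\le w_P\}$, and two *distinct* vertices $(P,i),(Q,j)$ are adjacent if and only if $P\perp Q$. The *class* of $P$ is the set of all $(P,i)$.

For instance, the class of the point spanned by $(1,1,0,0,0)$ is a clique, since this point is orthogonal to itself; the class of the point spanned by $(1,0,0,0,0)$ is an independent set. Clearly $|V(H_w)|=\sum_Pw_P$. The neighbors of $(P,i)$ lie in the classes of the points $Q\perp P$, so
$$\Delta(H_w)\le\max_P\sum_{Q\perp P}w_Q. \tag{5}$$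

**Lemma 6.** Let $S$ be a set of four vertices of $H_w$.

* (a) If all $w_P\ge A$, then $S$ has at least $A-4$ common neighbors.
* (b) If all $w_P\ge2$, then $S$ has at least one common neighbor.

*Proof.*

**Step 1.** *The purpose of this step is to find a class of candidates.* Let $P_1,\dots,P_4$ be the points underlying the vertices of $S$; they need not be distinct. The conditions $x\cdot P_i=0$ are four homogeneous linear equations in five unknowns, so they have a nonzero solution, and it spans a point $h$ orthogonal to all $P_i$. Let $v$ be a vertex of the class of $h$ that is not in $S$. Then $v$ is distinct from every vertex of $S$, and $h\perp P_i$ for all $i$. So $v$ is adjacent to every vertex of $S$. This remains valid if $h=P_i$ for some $i$, because then $h\perp P_i$ says $h\perp h$.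

**Step 2.** *The purpose of this step is to prove (a).* The class of $h$ has at least $A$ vertices and at most four of them are in $S$. The others, at least $A-4$, are common neighbors of $S$ by Step 1.

**Step 3.** *The purpose of this step is to prove (b), where $S$ might swallow the whole class of $h$.* If the class of $h$ is not contained in $S$, Step 1 gives a common neighbor. Otherwise at least two vertices of $S$ lie in that class, because $w_h\ge2$. Then at most three distinct points underlie $S$. The vectors orthogonal to all of them form a subspace of dimension at least $5-3=2$, which contains at least $\frac{4^2-1}3=5$ points. Choose one of these, $h'$, different from the at most three points underlying $S$. No vertex of the class of $h'$ lies in $S$, and all of them are adjacent to every vertex of $S$. $\qquad\blacksquare$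

## 7. The counterexample with $t=170$, $k=342$

Which $t$ should we try? For $e=0$ we need $N=4(t+1)$, and for Lemma 6(b) all classes need at least two vertices, so $N\ge2\cdot341=682$. The first multiple of four is $684=4\cdot171$. This gives $t=170$.

*Proof of Theorem 1.* Take $t=170$, $q=2$, $a=0$, $e=0$ in Lemma 5. Then $k=2\cdot171=342$, $r=4$, $N=684$ and $D=684-342-170=172$.

Let $w_P=3$ for two of the points and $w_P=2$ for the other $339$. Then $\sum_Pw_P=6+678=684=N$. We check the two conditions for $H=H_w$.

Condition (i): each point is orthogonal to $85$ points, at most two of which have weight $3$ instead of $2$. By (5), $\Delta(H_w)\le2\cdot85+2=172=D$.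

Condition (ii): since $e=0$ and $r=4$, we need one common neighbor for every four vertices. This is Lemma 6(b).

So Lemma 5 applies, and
$$G=169\,K_{512}\cup\overline{H_w}$$
is the required graph, since $q(t+1)+t=342+170=512$. Its order is $169\cdot512+684=86528+684=87212$, and $(t+1)k+t^2-t=171\cdot342+28730=58482+28730=87212$. Its minimum degree is at least $511=k+t-1$. It contains at most $169\cdot2+3=341=k-1$ disjoint copies of $K_{1,170}$. $\qquad\blacksquare$

So Ota's conjecture is false.

## 8. Every $t\ge10080$

For other $t$ the order $N=4(t+1)+e$ need not be close to a multiple of $341$, so the class sizes must be rounded, and rounding may raise a degree by up to $85$ above the ideal value. From (4), the room between $D$ and a quarter of the order is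
$$D-\frac N4=t+2+e-(t+1)-\frac e4=1+\frac{3e}4 .$$
A positive $e$ thus helps condition (i): for $e\ge112$ the room is at least $85$. It makes condition (ii) harder, but now the classes are large, and Lemma 6(a) gives many common neighbors.

*Proof of Theorem 2.* Take $q=2$, $a=0$, $e=\lfloor t/90\rfloor$ in Lemma 5. Then $k=2(t+1)$ and $r=4$, and (4) holds. Let $A=\lfloor N/341\rfloor$ and choose all $w_P\in\{A,A+1\}$ with $\sum_Pw_P=N$; this is possible because $341A\le N<341(A+1)$. Put $H=H_w$.

**Step 1.** *The purpose of this step is to verify condition (i).* By (5), and since $85/341<1/4$,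
$$\Delta(H_w)\le85(A+1)\le\frac{85}{341}N+85\le\frac N4+85=t+86+\frac e4 .$$
This is at most $D=t+2+e$ if and only if $84\le\frac34e$, that is, $e\ge112$. Since $t\ge10080=90\cdot112$, this holds.

**Step 2.** *The purpose of this step is to verify condition (ii).* By Lemma 6(a), every four vertices have at least $A-4$ common neighbors, so it suffices that $A\ge e+5$. This is equivalent to $N\ge341(e+5)$, that is, to $4t+4+e\ge341e+1705$, that is, to
$$4t\ge340e+1701 .$$
Since $e\le t/90$, we have $340e\le\frac{34}9t$. So it is enough that $4t-\frac{34}9t=\frac29t\ge1701$, i.e. $t\ge7654.5$, which holds. In particular $A\ge e+5\ge1$, so the weights are positive, as the definition of $H_w$ requires.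

Lemma 5 gives the graph. $\qquad\blacksquare$

To express how far the constant $t^2-t$ is off, let $c(t)$ be the least integer $c$ such that, for every $k\ge2$, order at least $(t+1)k+c$ and $\delta\ge k+t-1$ force $k$ disjoint $t$-stars. Theorem 2 gives a graph of order $(t+1)k+t^2-t+\lfloor t/90\rfloor$ without $k$ disjoint $t$-stars, so $c(t)$ is larger than $t^2-t+\lfloor t/90\rfloor$. Together with the quoted theorem,
$$t^2-t+\lfloor t/90\rfloor+1\le c(t)\le2t^2-4t+2\qquad(t\ge10080). \tag{6}$$
Since $\lfloor t/90\rfloor+1>t/90$, the additive constant in the conjecture is too small by more than $t/90$ for these $t$. We do not determine $c(t)$. Nor do these notes decide the conjecture for the small $t\ge4$ not covered above, or, for fixed $t$, for all large $k$.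

## 9. Random complements for other values of $k$

For general $q$ and $a$, Lemma 5 needs a graph $H$ whose degrees are at most about $\rho N$, with $\rho$ the limit of $D/N$, and in which every $r$ vertices have more than $e$ common neighbors. A random graph of density $p$ has degrees near $pN$, and any fixed $r$ vertices have about $p^rN$ common neighbors. So we only need a $p$ slightly below $\rho$ for which $p^rN$ exceeds $e$ by a margin that grows linearly. The hypothesis on $\varepsilon$ in Theorem 3 says exactly that this is possible.

We use Hoeffding's inequality in this form: if $X\sim\mathrm{Bin}(n,p)$ has mean $\mu=np$ and $\lambda>0$, then $\Pr(X\ge\mu+\lambda)$ and $\Pr(X\le\mu-\lambda)$ are both at most $e^{-2\lambda^2/n}$. (In such exponentials $e$ is the base of natural logarithms; elsewhere $e$ is the integer from Lemma 5.)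

*Proof of Theorem 3.* Put $e=\lfloor\varepsilon t\rfloor$ and $N=r(t+1)+e$. By (3), $D=s(t+1)+1+a+e$.

**Step 1.** *The purpose of this step is to choose the density $p$.* Let $t\to\infty$ with $q,a,\varepsilon$ fixed. Then $N/t\to r+\varepsilon$ and $D/t\to s+\varepsilon$, so
$$\frac DN\to\rho:=\frac{s+\varepsilon}{r+\varepsilon}.$$
Here $s\ge1$ because $a\le q-2$, and $r-s=q+1>0$; so $1\le s<r$ and $0<\rho<1$. Dividing the hypothesis $(s+\varepsilon)^r>\varepsilon(r+\varepsilon)^{r-1}$ by $(r+\varepsilon)^{r-1}$ gives $(r+\varepsilon)\rho^r>\varepsilon$. The function $p\mapsto(r+\varepsilon)p^r$ is continuous, so we can fix $p\in(0,\rho)$ with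
$$(r+\varepsilon)p^r>\varepsilon. \tag{7}$$
Let $H$ be the binomial random graph $G(N,p)$: each of the $\binom N2$ pairs is an edge independently with probability $p$.

**Step 2.** *The purpose of this step is to bound the probability that a given vertex violates (i).* The degree of a vertex $v$ is $\mathrm{Bin}(N-1,p)$. Since $\big(D-(N-1)p\big)/N\to\rho-p>0$, we have $D-(N-1)p\ge c_1N$ for large $t$, with $c_1=(\rho-p)/2$. If $d(v)>D$, then $d(v)$ exceeds its mean by at least $c_1N$. By Hoeffding's inequality,
$$\Pr(d(v)>D)\le e^{-2c_1^2N^2/(N-1)}\le e^{-2c_1^2N}.$$

**Step 3.** *The purpose of this step is to bound the probability that a given $r$-set violates (ii).* Let $S$ be a set of $r$ vertices. A vertex outside $S$ is adjacent to all of $S$ with probability $p^r$, independently for different vertices outside $S$; a vertex in $S$ is never a common neighbor. So the number $X$ of common neighbors of $S$ is $\mathrm{Bin}(N-r,p^r)$, with mean $\mu=(N-r)p^r$ and $\mu/t\to(r+\varepsilon)p^r$. Put $\eta=\frac12\big((r+\varepsilon)p^r-\varepsilon\big)$, which is positive by (7). Then $(\mu-\varepsilon t-1)/t\to2\eta$, so $\mu-(\varepsilon t+1)\ge\eta t$ for large $t$. If $X<e+1$,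 then $X<\varepsilon t+1\le\mu-\eta t$. Hoeffding's inequality gives
$$\Pr(X<e+1)\le e^{-2\eta^2t^2/(N-r)}\le e^{-2\eta^2t^2/N}.$$
Since $t/N\to1/(r+\varepsilon)$, for large $t$ we have $t/N\ge\frac1{2(r+\varepsilon)}$, so $2\eta^2t^2/N\ge c_2N$ with $c_2=\frac{\eta^2}{2(r+\varepsilon)^2}>0$. Thus $\Pr(X<e+1)\le e^{-c_2N}$.

**Step 4.** *The purpose of this step is to combine the bounds.* There are $N$ vertices and $\binom Nr\le N^r$ sets of size $r$. The probability that (i) or (ii) fails somewhere is at most
$$N\,e^{-2c_1^2N}+N^r\,e^{-c_2N},$$
which tends to $0$ as $t\to\infty$. So for all large $t$ it is less than $1$, and some graph $H$ satisfies (i) and (ii). Lemma 5 then gives a graph of order $(t+1)k+t^2-t+\lfloor\varepsilon t\rfloor$ and minimum degree at least $k+t-1$ without $k$ disjoint $t$-stars.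

**Step 5.** *The purpose of this step is to check the value $\varepsilon=1/61$ for $q=2$, $a=0$.* Here $r=4$ and $s=1$, so $s+\varepsilon=62/61$ and $r+\varepsilon=245/61$. The hypothesis reads
$$\Big(\frac{62}{61}\Big)^4>\frac1{61}\Big(\frac{245}{61}\Big)^3,\qquad\text{i.e.}\qquad62^4>245^3,$$
and indeed $62^4=14776336>14706125=245^3$. $\qquad\blacksquare$

With $\varepsilon=0$, Theorem 3 says that for fixed $q\ge2$ and $0\le a\le q-2$ the conjecture fails for $k=q(t+1)-a$ and every sufficiently large $t$. With $q=2$, $a=0$, $\varepsilon=1/61$, it says that for large $t$ the constant $t^2-t$ is too small by more than $\lfloor t/61\rfloor$.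

The number $61$ can be understood by hand. For $r=4$, $s=1$ the hypothesis is $(1+\varepsilon)^4>\varepsilon(4+\varepsilon)^3$. Expanding both sides, the terms $\varepsilon^4$ cancel, and it becomes
$$60\varepsilon+42\varepsilon^2+8\varepsilon^3<1 .$$
The left side increases with $\varepsilon\ge0$ and already exceeds $1$ at $\varepsilon=1/60$. So $1/61$ is the largest value of the form $1/m$, with $m$ a positive integer, that satisfies the hypothesis in this case.
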